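
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Real closed fields with a Peano integer part\\ and no exponential function}


\begin{abstract}
Does a non-Archimedean real closed field with an integer part that is a model of Peano Arithmetic always admit a total exponential function? We show that it need not. For every countable nonstandard model of Peano Arithmetic there are $2^{2^{\aleph_0}}$ pairwise non-isomorphic real closed fields, all having the ring of integers of that model as an integer part, on which there is no exponential. In these fields every continuous homomorphism from an open subgroup of the additive group to the group of positive elements is trivial on an open subgroup. On the other hand, every countable field satisfying the hypothesis does admit an exponential.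
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $K$ be a real closed field. An \emph{integer part} of $K$ is a discretely ordered subring $Z\subseteq K$ such that for every $x\in K$ there is a (necessarily unique) $z\in Z$ with $z\le x<z+1$; this $z$ is called the integer part of $x$. We use the same definition for arbitrary ordered fields. We say that $Z$ is a \emph{model of PA} if $Z^{\ge 0}$, with the induced $+,\cdot,<$, is a model of Peano Arithmetic. A (total) \emph{exponential} on $K$ is an isomorphism of ordered groups
\[
\exp:(K,+,<)\longrightarrow (K^{>0},\cdot,<).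
\]

Peano Arithmetic defines the function $n\mapsto 2^n$ and proves its usual properties. So if $K$ has an integer part $Z$ that is a model of PA, an exponential is already present on $Z^{\ge0}$, and one may ask whether this forces an exponential on all of $K$. The following terms make it possible to say how far one gets.

The \emph{natural valuation} $v$ on $K$ compares elements up to integer multiples: $v(x)\ge v(y)$ means $|x|\le n|y|$ for some $n\in\mathbb N$. Its valuation ring $\mathcal O_v$ consists of the finite elements, its maximal ideal $\mathcal M_v$ of the infinitesimals, and its residue field $k=\mathcal O_v/\mathcal M_v$ is an Archimedean ordered field, which we regard as a subfield of $\mathbb R$. We write $\mathrm{res}:\mathcal O_v\to k$ for the residue map and $\mathcal U_v^{>0}$ for the group of positive units of $\mathcal O_v$. Choose complements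
\[
(K,+)=\mathbf A\oplus\mathcal O_v,\qquad (K^{>0},\cdot)=\mathbf B\cdot\mathcal U_v^{>0}.
\]
A \emph{left-exponential} is an order-preserving group isomorphism from $\mathbf A$ onto $\mathbf B$, for some choice of complements. A theorem of S.~Kuhlmann states:

\begin{quote}
\emph{A real closed field admitting an integer part that is a model of PA admits a left-exponential.}
\end{quote}

Thus the infinite layer of $K$ presents no obstacle. Question~10 of \cite{OWR} asks whether $K$ then admits a total exponential. We assume throughout that $K$ is non-Archimedean, equivalently that $Z$ is nonstandard. The excluded case is degenerate: \emph{every} Archimedean real closed field has integer part $\mathbb Z$, so there the hypothesis says nothing.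

Two layers remain to be examined. One is the residue field, where $(k,+)$ has to be compared with $(k^{>0},\cdot)$. Here PA helps again: quotients $p/N$ of elements of $Z$, with $N$ infinite, approximate the reals in $k$, and the function $2^n$ on $Z^{\ge0}$ shows that $k$ is closed under $x\mapsto 2^x$ and $\log_2$ (Proposition~\ref{prop:residue}). What is left is the infinitesimal layer, $(\mathcal M_v,+)$ against $(1+\mathcal M_v,\cdot)$. The two groups look alike: since $(1+a)(1+b)=1+a+b+ab$, the map $a\mapsto 1+a$ is a homomorphism up to the smaller error $ab$. For countable $K$ they are indeed isomorphic. So one might guess that the answer to the question is yes. It is no.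

\subsection{Results}

Write $\mathfrak c=2^{\aleph_0}$. We work in ZFC.

\begin{theorem}\label{thm:main}
Let $Z$ be the ring of integers of any countable nonstandard model of PA. There is a real closed field $K$ of cardinality $\mathfrak c$ with integer part $Z$ that admits no total exponential.
\end{theorem}

\begin{theorem}\label{thm:criterion}
Let $K$ be a non-Archimedean real closed field with an integer part that is a model of PA.
\begin{enumerate}
\item[\textup{(i)}] $K$ admits a total exponential if and only if $(\mathcal M_v,+)\cong(1+\mathcal M_v,\cdot)$ as ordered groups.
\item[\textup{(ii)}] If $K$ is countable, then $K$ admits a total exponential.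
\item[\textup{(iii)}] Let $Z$ be as in Theorem~\textup{\ref{thm:main}}, let $R$ be the real closure of $\mathrm{Frac}(Z)$ and $\hat R$ the completion of $R$. Then $R$ and $\hat R$ are the smallest and the largest real closed field with integer part $Z$, and both admit total exponentials.
\end{enumerate}
\end{theorem}

In (iii), ``smallest and largest'' means that $R$ and $\hat R$ are real closed fields with integer part $Z$, and that every real closed field with integer part $Z$ is isomorphic over $Z$ to a field $K$ with $R\subseteq K\subseteq\hat R$. So, by Theorem~\ref{thm:main}, some fields between $R$ and $\hat R$ have no exponential.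

Topological words refer to the order topology. A homomorphism is said to be \emph{trivial on an open subgroup} if it is constantly $1$ on some open subgroup contained in its domain.

\begin{theorem}\label{thm:strong}
For every $Z$ as in Theorem~\textup{\ref{thm:main}} there are, up to isomorphism, exactly $2^{\mathfrak c}$ real closed fields $K$ with integer part $Z$ such that every continuous homomorphism from an open subgroup of $(K,+)$ to $(K^{>0},\cdot)$ is trivial on an open subgroup. For these $K$ we have $(\mathcal M_v,+)\not\cong(1+\mathcal M_v,\cdot)$ as ordered groups, so $K$ has no exponential, although it has a left-exponential.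
\end{theorem}

\begin{corollary}\label{cor:card}
The least cardinality of a non-Archimedean real closed field that has an integer part which is a model of PA, but no total exponential, lies between $\aleph_1$ and $2^{\aleph_0}$. Under the continuum hypothesis it is $\aleph_1$.
\end{corollary}

\begin{proof}
Countable nonstandard models of PA exist, by compactness and L\"owenheim--Skolem. So the upper bound is Theorem~\ref{thm:main}. The lower bound is Theorem~\ref{thm:criterion}(ii).
\end{proof}

We do not determine whether a counterexample of cardinality $\aleph_1$ exists without the continuum hypothesis, nor whether the real closure of $\mathrm{Frac}(Z)$ itself can fail to have an exponential when $Z$ is uncountable.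

\subsection{The idea in one step}\label{sec:idea}

Let $R\subseteq\hat R$ be as in Theorem~\ref{thm:criterion}(iii), and suppose that $E:(\hat R,+)\to(\hat R^{>0},\cdot)$ is an injective homomorphism. How can we find a real closed field between $R$ and $\hat R$ that is not closed under $E$?

The field $R$ is countable and $\hat R$ is uncountable. Since $E$ is injective, there is $x\in\hat R\setminus R$ with $E(x)\notin R$, and then there is $y\in\hat R$ not algebraic over $R(x)$. Let $K_1,K_2,K_3$ be the relative algebraic closures in $\hat R$ of $R(x)$, $R(y)$ and $R(x+y)$. We claim that $E(x)\notin K_1$, or $E(y)\notin K_2$, or $E(x+y)\notin K_3$, so that one of these three fields is as desired. We explain why in the special case of rational functions: suppose that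
\[
E(x)=a(x),\qquad E(y)=b(y),\qquad E(x+y)=c(x+y)
\]
with rational functions $a,b,c$ over $R$. Since $x,y$ are algebraically independent over $R$, the equation $E(x)E(y)=E(x+y)$ is an identity $a(X)b(Y)=c(X+Y)$ of rational functions. The derivation $\partial_X-\partial_Y$ kills the right side, so
\[
a'(X)\,b(Y)=a(X)\,b'(Y),\qquad\text{that is,}\qquad \frac{a'(X)}{a(X)}=\frac{b'(Y)}{b(Y)} .
\]
A function of $X$ that equals a function of $Y$ is a constant $\lambda\in R$. Write $a=P/Q$ with polynomials $P,Q$. Then $P'Q-PQ'=\lambda PQ$, and the left side is zero or has smaller degree than $PQ$, so $\lambda=0$. Hence $a$ is constant and $E(x)\in R$, a contradiction. In short, \emph{an exponential is not algebraic}. Lemma~\ref{lem:alg} extends this computation from rational to algebraic functions, and from $R$ to larger ground fields.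

This does not yet give a counterexample. The fields $K_1,K_2,K_3$ are countable, so by Theorem~\ref{thm:criterion}(ii) they do have exponentials; all we know is that $E$ does not restrict to an exponential on each of them. We must defeat all candidates at once. This is possible because there are few of them: an exponential on a field $K$ between $R$ and $\hat R$ is an order isomorphism, hence continuous, hence determined by its restriction to the countable dense set $R$. So there are at most $\mathfrak c$ candidates, and a recursion of length $\mathfrak c$ treats them one by one. At each step we adjoin an element $x$ to the field and promise to keep its value $E(x)$ out forever.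

Section~\ref{sec:completion} describes the fields between $R$ and $\hat R$. Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion}; it locates the obstruction in the infinitesimal layer. Sections~\ref{sec:alg} and~\ref{sec:escape} contain the algebraic lemma and its consequence that every relevant homomorphism can be made to escape. The recursion is in Section~\ref{sec:construction}.

\section{Fields with a given integer part}\label{sec:completion}

In this section and from Section~\ref{sec:ext} on, we fix the ring of integers $Z$ of a countable nonstandard model of PA, and let $R$ be the real closure of $\mathrm{Frac}(Z)$. It is countable. By a theorem of Shepherdson \cite{Shepherdson}, a discretely ordered ring whose non-negative part satisfies open induction is an integer part of its real closure. So $Z$ is an integer part of $R$.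

Since $R$ is countable, it has countable cofinality, and its completion $\hat R$ can be formed with Cauchy sequences. It is a Cauchy complete ordered field in which $R$ is dense. It is real closed, because the completion of a real closed field is real closed (Scott \cite{Scott}). If $R\subseteq K\subseteq \hat R$, then $K$ is dense in $\hat R$, and therefore the order topology of $K$ is the subspace topology.

\begin{lemma}\label{lem:between}
\begin{enumerate}
\item[\textup{(a)}] Every field $K$ with $R\subseteq K\subseteq\hat R$ has integer part $Z$. In particular it is non-Archimedean.
\item[\textup{(b)}] Every real closed field with integer part $Z$ is isomorphic over $Z$ to a field $K$ with $R\subseteq K\subseteq\hat R$.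
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in K$. Take $r\in R$ with $|x-r|<\frac12$ and $z\in Z$ with $z\le r<z+1$. Then $z-1<x<z+2$, so one of $z-1,z,z+1$ is the integer part of $x$.

(b) Let $K$ be any ordered field with integer part $Z$. Then $\mathrm{Frac}(Z)$ is dense in $K$: if $x<y$ in $K$, choose $n\in Z$ with $n>2/(y-x)$ and let $m$ be the integer part of $nx$; then
\[
x<\tfrac{m+1}n\le x+\tfrac1n<y.
\]
In particular $\mathrm{Frac}(Z)$ is dense in $R$, hence in $\hat R$. As $Z$ is countable and cofinal in $K$, every $x\in K$ is the limit of a sequence in $\mathrm{Frac}(Z)$. This sequence is Cauchy and has a limit in $\hat R$, which depends only on $x$. The resulting map $K\to\hat R$ is a ring homomorphism over $Z$, and it preserves the order, since any $x<y$ in $K$ are separated by two elements of $\mathrm{Frac}(Z)$. If $K$ is real closed, its image is a real closed subfield of $\hat R$ containing $\mathrm{Frac}(Z)$. A real closed field has no proper ordered algebraic extension, so the image contains every element of $\hat R$ that is algebraic over $\mathrm{Frac}(Z)$, and in particular it contains $R$.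
\end{proof}

The field $\hat R$ has many open subgroups. Since $Z$ is countable, we can choose positive elements $t_0,t_1,\dots$ of $Z$, cofinal in $Z$, with $t_0$ nonstandard and $t_{n+1}\ge t_n^2$. Put
\[
C_n=\{x\in\hat R: |x|\le m/t_n\text{ for some } m\in\mathbb N\}.
\]

\begin{lemma}\label{lem:size}
The $C_n$ form a decreasing sequence of open subgroups of $(\hat R,+)$ that is a base of neighborhoods of $0$, and $|\hat R|=\mathfrak c$.
\end{lemma}

\begin{proof}
$C_n$ is a subgroup and contains the interval $(-1/t_n,1/t_n)$, so it is open. For $m\in\mathbb N$ we have $m/t_{n+1}\le m/t_n^2<1/t_n$, because $t_n$ is nonstandard. Thus $C_{n+1}\subseteq(-1/t_n,1/t_n)\subseteq C_n$, and $1/t_n\notin C_{n+1}$. By Lemma~\ref{lem:between}(a), $Z$ is cofinal in $\hat R$, hence so is $(t_n)$; with the first inclusion this shows that the $C_n$ form a base at $0$.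

Elements of $\hat R$ are limits of sequences from a countable set, so $|\hat R|\le\mathfrak c$. For $\varepsilon\in\{0,1\}^{\mathbb N}$ the series $\sum_n\varepsilon_n/t_n$ converges, because its segments $\sum_{n\le j\le m}\varepsilon_j/t_j$ lie in $C_n$. If $\varepsilon,\varepsilon'$ first differ at $n$, the two sums differ by $\pm1/t_n$ plus an element of $C_{n+1}$ (an open subgroup is closed, its complement being a union of cosets), hence by a nonzero element. So $|\hat R|\ge\mathfrak c$.
\end{proof}

\section{Three layers: proof of Theorem \ref{thm:criterion}}\label{sec:criterion}

Until Section~\ref{sec:ext}, $K$ is an arbitrary non-Archimedean real closed field with an integer part $Z$ that is a model of PA. Put $M=Z^{\ge 0}$ and fix a nonstandard $N\in M$.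

\subsection{The residue field}

\begin{proposition}\label{prop:residue}
The map $x\mapsto2^x$ is an isomorphism of ordered groups $(k,+)\to(k^{>0},\cdot)$.
\end{proposition}

The point is that within $M$ we can compare $q^N$ with $2^pN^N$, which amounts to comparing $q/N$ with ``$2^{p/N}$'' without leaving the integers.

\begin{lemma}\label{lem:compare}
Let $p,q\in M$ be such that $p/N$ is finite and
\[
2^pN^N<(q+1)^N,\qquad q^N<2^{p+1}N^N .
\]
Then $q/N$ is finite, and $\mathrm{res}(q/N)=2^{\mathrm{res}(p/N)}$.
\end{lemma}

\begin{proof}
Let $r=\mathrm{res}(p/N)\ge0$, and let $m\ge0$, $n>0$ be standard integers.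

Suppose $m/n<r$ or $m=0$. Then $mN\le np$, so $(2^mN^n)^N\le(2^pN^N)^n<(q+1)^{nN}$ and hence $2^m<\bigl(\frac{q+1}N\bigr)^n$.

Suppose $m/n>r$. Then $m/n-p/N$ exceeds some positive standard rational, so $mN-np$ is infinite and $n(p+1)\le mN$. Therefore $q^{nN}<2^{n(p+1)}N^{nN}\le(2^mN^n)^N$ and hence $\bigl(\frac qN\bigr)^n<2^m$.

The second case shows that $q/N$ is finite. Its residue $s$ is also the residue of $(q+1)/N$. Taking residues, we get $s\ge1$, $s\ge2^{m/n}$ whenever $0\le m/n<r$, and $s\le2^{m/n}$ whenever $m/n>r$. So $s=2^r$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:residue}]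
On $\mathbb R$ the map $x\mapsto 2^x$ is an increasing homomorphism, so we only have to show that $k$ is closed under $x\mapsto 2^x$ and that $k$ contains $\log_2 s$ for each $s\in k^{>0}$. Every element of $k$ has the form $\mathrm{res}(p/N)$ with $p\in Z$: given a finite $x$, let $p$ be the integer part of $Nx$; then $|x-p/N|<1/N$.

\emph{Closure under $2^x$.} Since $2^0=1$ and $2^{-r}=1/2^r$, it suffices to treat $r=\mathrm{res}(p/N)>0$; then $p\in M$. Let $q\in M$ be largest with $q^N\le2^pN^N$; it exists by induction in $M$, because $q\le q^N$. The hypotheses of Lemma~\ref{lem:compare} hold, and $2^r=\mathrm{res}(q/N)\in k$.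

\emph{Closure under $\log_2$.} Since $\log_21=0$ and $\log_2 s^{-1}=-\log_2 s$, it suffices to treat $s=\mathrm{res}(q/N)>1$. Then $q\in M$ and $q>N$. Let $p\in M$ be largest with $2^pN^N\le q^N$; it exists because $p=0$ satisfies the inequality and $p<2^p$ for all $p$. If $j$ is standard with $s<2^j$, then $q<2^jN$, so $2^pN^N<2^{jN}N^N$ and $p<jN$. Thus $p/N$ is finite, the hypotheses of Lemma~\ref{lem:compare} hold, and $s=2^r$ with $r=\mathrm{res}(p/N)\in k$.
\end{proof}

\subsection{The criterion}

The ordered groups $(K,+)$ and $(K^{>0},\cdot)$ are divisible, the latter because positive elements of a real closed field have positive $n$th roots. They are torsion-free, so they are ordered $\mathbb Q$-vector spaces. In such a space $V$ every convex subgroup $W$ is a subspace, since $nx\in W$ with $n\ge1$ implies $x\in W$. Let $C$ be a complement of $W$. Then \emph{$V=C\oplus W$ is ordered lexicographically}, that is, for $c\in C\setminus\{0\}$ and $w\in W$ the element $c+w$ has the sign of $c$: if $c>0$ and $c+w\le0$, then $0<c\le-w$ and convexity gives $c\in W$, which is impossible; for $c<0$ pass to negatives. Consequently $C\cong V/W$ as ordered groups, whatever complement is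 chosen.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}\textup{(i)}]
($\Leftarrow$) The subgroups $\mathcal M_v\subset\mathcal O_v$ of $K$ and $1+\mathcal M_v\subset\mathcal U_v^{>0}$ of $K^{>0}$ are convex. Choosing complements, we obtain lexicographic decompositions
\[
K=\mathbf A\oplus\mathbf A'\oplus\mathcal M_v,\qquad K^{>0}=\mathbf B\cdot\mathbf B'\cdot(1+\mathcal M_v),
\]
where, as ordered groups, $\mathbf A\cong K/\mathcal O_v$, $\mathbf A'\cong\mathcal O_v/\mathcal M_v=k$, $\mathbf B\cong K^{>0}/\mathcal U_v^{>0}$ and $\mathbf B'\cong\mathcal U_v^{>0}/(1+\mathcal M_v)\cong k^{>0}$. By Kuhlmann's theorem $\mathbf A\cong\mathbf B$; here we use that the isomorphism types do not depend on the complements. By Proposition~\ref{prop:residue}, $\mathbf A'\cong\mathbf B'$. By hypothesis $\mathcal M_v\cong1+\mathcal M_v$. The three isomorphisms together form an isomorphism of lexicographic sums, which is an exponential.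

($\Rightarrow$) Let $\exp$ be an exponential, let $c=\exp^{-1}(2)>0$, and put $e(x)=\exp(cx)$. This is an exponential with $e(1)=2$. For $x\in K$,
\[
x\in\mathcal M_v\iff |nx|<1\text{ for all }n\in\mathbb N\iff \tfrac12<e(x)^n<2\text{ for all }n\in\mathbb N .
\]
For $y>0$, the condition that $\frac12<y^n<2$ for all $n\in\mathbb N$ means exactly that $y\in1+\mathcal M_v$. Indeed, if $y-1$ is infinitesimal, so is $y^n-1$. Conversely, if $y>1+\frac1m$ with $m\ge1$ standard, then $y^m\ge2$ by Bernoulli's inequality, and the same applies to $1/y$; so the condition gives $y\le1+\frac1m$ and $\frac1y\le1+\frac1m$ for all $m$, whence $y-1\in\mathcal M_v$. Since $e$ is a bijection $K\to K^{>0}$, it restricts to an isomorphism $\mathcal M_v\to1+\mathcal M_v$.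
\end{proof}

The hypothesis on the integer part was used only for ($\Leftarrow$), to supply the two outer layers. So everything depends on the infinitesimal layer.

\subsection{Countable fields}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}\textup{(ii)}]
Let $K$ be countable. By (i) it suffices to find an isomorphism of ordered groups between $G=(\mathcal M_v,+)$ and $H=(1+\mathcal M_v,\cdot)$. We regard both as $\mathbb Q$-vector spaces, writing $H$ additively when convenient, and put $w(1+a)=v(a)$. The plan is to attach to every nonzero element of either group a \emph{value} and a \emph{leading coefficient}, which together determine its sign, and to match elements with the same data by a back-and-forth argument.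

For each $\gamma\in\Gamma=v(\mathcal M_v\setminus\{0\})$ fix $t_\gamma>0$ in $K$ with $v(t_\gamma)=\gamma$. Consider the maps to $k$
\[
a\mapsto\mathrm{res}(a/t_\gamma)\ \text{ on } G_\gamma=\{a\in G:v(a)\ge\gamma\},\qquad
1+a\mapsto\mathrm{res}(a/t_\gamma)\ \text{ on } H_\gamma=\{h\in H:w(h)\ge\gamma\}.
\]
The first is a $\mathbb Q$-linear map onto $k$ with kernel $\{v>\gamma\}$. The second is also a $\mathbb Q$-linear map onto $k$, with kernel $\{w>\gamma\}$. To see this, note that
\[
(1+a)(1+b)=1+(a+b)+ab,\qquad (1+a)^{-1}=1-\frac a{1+a},
\]
and $v(ab)\ge2\gamma>\gamma$ if $v(a),v(b)\ge\gamma$. Hence $H_\gamma$ is a subgroup and the map is a homomorphism. If $b\in\mathcal M_v\setminus\{0\}$, $n\ge1$ and $(1+b)^n=1+a$, then $a=nb+(\text{terms of value}>v(b))$, so $v(a)=v(b)$; hence $H_\gamma$ is closed under roots and is a $\mathbb Q$-subspace, and a homomorphism between $\mathbb Q$-vector spaces is $\mathbb Q$-linear. Surjectivity follows by taking $a=t_\gamma u$ with $u\in\mathcal O_v$.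

For a nonzero element of value $\gamma$ let $\mathrm{lc}\in k\setminus\{0\}$ be its image. The element is positive if and only if $\mathrm{lc}>0$. For both groups the set of values of nonzero elements is $\Gamma$, and every $c\in k\setminus\{0\}$ is a leading coefficient at every $\gamma\in\Gamma$. Nonzero elements with distinct values are $\mathbb Q$-linearly independent.

Call a linear isomorphism $\varphi:F\to F'$ between finite-dimensional subspaces $F\subseteq G$ and $F'\subseteq H$ \emph{good} if it preserves the value and the leading coefficient of every nonzero element. We show that \emph{if $\varphi$ is good and $x\in G\setminus F$, then $\varphi$ extends to a good map on $F+\mathbb Qx$.}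

First, the set $\{v(x-f):f\in F\}$ has a maximum. Otherwise there are $f_0,f_1,\dots$ in $F$ with $v(x-f_i)$ strictly increasing, and then $v(f_{i+1}-f_i)=v(x-f_i)$ takes infinitely many values on $F$, contradicting $\dim F<\infty$. Let $y=x-f$ attain the maximum $\gamma$. Then
\begin{equation}\label{eq:lc}
f'\in F\setminus\{0\},\ v(f')=\gamma\quad\Longrightarrow\quad \mathrm{lc}(f')\ne\mathrm{lc}(y),
\end{equation}
because $\mathrm{lc}(f')=\mathrm{lc}(y)$ would give $v(x-(f+f'))=v(y-f')>\gamma$. Choose $y'\in H$ with $w(y')=\gamma$ and $\mathrm{lc}(y')=\mathrm{lc}(y)$, and define
\[
\varphi(f'+qy)=\varphi(f')+qy'\qquad(f'\in F,\ q\in\mathbb Q).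
\]
Let $q\ne0$. If $f'=0$ or $v(f')>\gamma$, then $f'+qy$ and its image both have value $\gamma$ and leading coefficient $q\,\mathrm{lc}(y)$. If $v(f')<\gamma$, both have value $v(f')$ and leading coefficient $\mathrm{lc}(f')$. If $v(f')=\gamma$, then $\mathrm{lc}(f')+q\,\mathrm{lc}(y)\ne0$ by \eqref{eq:lc} applied to $-f'/q$, so both have value $\gamma$ and leading coefficient $\mathrm{lc}(f')+q\,\mathrm{lc}(y)$. Thus the extended map sends nonzero elements to nonzero elements and is good.

The argument used only properties shared by $G$ and $H$, so it also extends $\varphi^{-1}$ to any given element of $H$. Since $G$ and $H$ are countable, starting from $F=0$ and alternating between the two sides we obtain an isomorphism $G\to H$ that preserves leading coefficients, hence the order.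
\end{proof}

Countability is used to keep $F$ finite-dimensional: for infinite-dimensional $F$ the maximum of the values $v(x-f)$ need not exist. Theorem~\ref{thm:main} shows that countability cannot simply be dropped.

\subsection{Extension to the completion}\label{sec:ext}

From now on $Z$, $R$ and $\hat R$ are as in Section~\ref{sec:completion}. The next lemma serves both for Theorem~\ref{thm:criterion}(iii) and for the construction; for the latter it shows that every candidate on an intermediate field is the restriction of a homomorphism on an open subgroup of $\hat R$.

\begin{lemma}\label{lem:ext}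
Let $R\subseteq K\subseteq\hat R$ be a field, $H_0$ an open subgroup of $(K,+)$, and $h_0:H_0\to K^{>0}$ a continuous homomorphism. Let $H$ be the closure of $H_0$ in $\hat R$. Then $H$ is an open subgroup of $\hat R$ with $H\cap K=H_0$, and $h_0$ extends uniquely to a continuous homomorphism $h:H\to\hat R^{>0}$. If $h_0$ is not trivial on any open subgroup of $K$, then $h$ is not trivial on any open subgroup of $\hat R$.
\end{lemma}

\begin{proof}
$H$ is a subgroup. There is $\delta>0$ in $K$ with $(-\delta,\delta)\cap K\subseteq H_0$, and $K$ is dense, so $(-\delta,\delta)\subseteq H$ and $H$ is open. Being an open subgroup, $H_0$ is closed in $K$, so $H\cap K=H_0$.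

Let $x\in H$ and $H_0\ni x_n\to x$. Then $h_0(x_n)/h_0(x_m)=h_0(x_n-x_m)\to1$ as $m,n\to\infty$. So for some $m$ all $h_0(x_n)$ with $n\ge m$ lie in $[\frac12h_0(x_m),\frac32h_0(x_m)]$, and
\[
|h_0(x_n)-h_0(x_l)|=h_0(x_l)\,\bigl|h_0(x_n-x_l)-1\bigr|\longrightarrow 0\qquad(n,l\to\infty).
\]
Thus $(h_0(x_n))$ is Cauchy and its limit is positive. Interleaving two sequences shows that the limit depends only on $x$; call it $h(x)$. It is clear that $h$ is a homomorphism extending $h_0$. Given $\varepsilon>0$, let $\delta>0$ be such that $|h_0(z)-1|<\varepsilon$ for $z\in H_0$, $|z|<\delta$. Then $|h(x)-1|\le\varepsilon$ for $x\in H$, $|x|<\delta$. So $h$ is continuous at $0$, hence continuous. Uniqueness follows from density.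

If $h$ is trivial on an open subgroup $U\subseteq H$ of $\hat R$, then $h_0$ is trivial on the open subgroup $U\cap K\subseteq H\cap K=H_0$ of $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}\textup{(iii)}]
The first claim is Lemma~\ref{lem:between}. As $R$ is countable, it has an exponential $g$ by (ii). An order isomorphism is a homeomorphism for the order topologies, so $g$ is continuous, and Lemma~\ref{lem:ext} with $K=H_0=R$ extends it to a continuous homomorphism $\hat g:\hat R\to\hat R^{>0}$.

\emph{$\hat g$ is strictly increasing.} Let $x<y$ and choose $a<b$ in $R$ with $x<a<b<y$. If $R\ni x_n\to x$, then $x_n<a$ eventually, so $\hat g(x)\le g(a)$. Similarly $g(b)\le\hat g(y)$. So $\hat g(x)\le g(a)<g(b)\le\hat g(y)$.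

\emph{$\hat g$ is onto.} Let $y\in\hat R^{>0}$ and $R^{>0}\ni y_n\to y$. Then $y_n/y_m\to1$, and $g^{-1}$ is continuous at $1$, so $g^{-1}(y_n)-g^{-1}(y_m)\to0$. Let $x=\lim g^{-1}(y_n)$. By continuity $\hat g(x)=\lim y_n=y$.
\end{proof}

\section{Algebraic functions are not exponential}\label{sec:alg}

For a subfield $L\subseteq\hat R$ and a set $S\subseteq\hat R$, let
\[
L\langle S\rangle
\]
be the relative algebraic closure of $L(S)$ in $\hat R$; we write $L\langle x\rangle$ and $L\langle x,y\rangle$ for $L\langle\{x\}\rangle$ and $L\langle\{x,y\}\rangle$. We use the following facts.
\begin{enumerate}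
\item[(F1)] $L\langle S\rangle$ is real closed, and $|L\langle S\rangle|\le|L|+|S|+\aleph_0$.
\item[(F2)] If $L$ is real closed, every element of $\hat R\setminus L$ is transcendental over $L$, since a real closed field has no proper ordered algebraic extension.
\item[(F3)] (Exchange.) If $L$ is real closed and $f\in L\langle x\rangle\setminus L$, then $x\in L\langle f\rangle$. For $f$ is transcendental over $L$ by (F2) and algebraic over $L(x)$.
\item[(F4)] A derivation of a field of characteristic $0$ extends uniquely to every algebraic extension. If $\partial$ is a derivation of a field $E$ of characteristic $0$ that maps a subfield $E_0$ into itself, and $a\in E$ is algebraic over $E_0$ with minimal polynomial $p$, then differentiating $p(a)=0$ gives $\partial a=-p^{\partial}(a)/p'(a)\in E_0(a)$, where $p^\partial$ arises from $p$ by applying $\partial$ to the coefficients. In particular, if $\partial$ vanishes on $E_0$, then $\partial a=0$.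
\end{enumerate}

\begin{lemma}\label{lem:alg}
Let $L\subseteq\hat R$ be a real closed subfield, and let $x,y\in\hat R$ be algebraically independent over $L$. Let $a\in L\langle x\rangle$ and $b\in L\langle y\rangle$ be nonzero with $ab\in L\langle x+y\rangle$. Then $a\in L$.
\end{lemma}

Independence is essential: for $y=x$ we could take $a=b=x$.

\begin{proof}
As in Section~\ref{sec:idea}, we show that the logarithmic derivative of $a$ is a constant $c$ and then that $c=0$.

Let $\partial_x,\partial_y$ be the partial derivations of $L(x,y)$ over $L$, extended to $L\langle x,y\rangle$. By (F4), $\partial_x$ maps $L\langle x\rangle$ into itself and vanishes on $L\langle y\rangle$, and symmetrically for $\partial_y$. The derivation $D=\partial_x-\partial_y$ kills $L$ and $x+y$, hence $L\langle x+y\rangle$. Therefore $0=D(ab)=b\,\partial_xa-a\,\partial_yb$, that is,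
\[
\frac{\partial_xa}a=\frac{\partial_yb}b=:c\in L\langle x\rangle\cap L\langle y\rangle .
\]
This intersection is $L$: if it contained some $e\notin L$, then by exchange $x\in L\langle e\rangle\subseteq L\langle y\rangle$, contradicting independence. So $c\in L$. Write $'$ for $\partial_x$ on $L\langle x\rangle$. We have the differential equation $a'=ca$ with constant coefficient $c$.

To reduce it to an equation for a rational function, let $T^d+a_1T^{d-1}+\dots+a_d$ be the minimal polynomial of $a$ over $L(x)$, and put $a_0=1$. As $a\ne0$, also $a_d\ne0$. Differentiating $\sum_{j=0}^da_ja^{d-j}=0$ and using $a'=ca$ gives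
\[
\sum_{j=0}^d\bigl(a_j'+(d-j)c\,a_j\bigr)a^{d-j}=0 .
\]
Subtract $dc$ times the original equation: $\sum_{j=0}^d(a_j'-jc\,a_j)a^{d-j}=0$. The term with $j=0$ vanishes, so this is a polynomial relation for $a$ over $L(x)$ of degree less than $d$, and all its coefficients are zero:
\[
a_j'=jc\,a_j\qquad(0\le j\le d).
\]
Write $a_d=P/Q$ with nonzero $P,Q\in L[x]$. Then $P'Q-PQ'=dc\,PQ$. The left side is zero or has degree less than $\deg P+\deg Q$, so $dc=0$ and $c=0$. Now $a_j'=0$, so $a_j\in L$ for all $j$. Hence $a$ is algebraic over $L$, and $a\in L$ by (F2).
\end{proof}

\section{Every nontrivial homomorphism escapes}\label{sec:escape}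

Let $\mathcal H$ be the set of all continuous homomorphisms $h:H\to(\hat R^{>0},\cdot)$, where $H$ is an open subgroup of $(\hat R,+)$, that are not trivial on any open subgroup. We write $H=\mathrm{dom}(h)$.

The exponential on $\hat R$ given by Theorem~\ref{thm:criterion}(iii) belongs to $\mathcal H$, because it is continuous and injective and open subgroups are nonzero. So $\mathcal H\ne\emptyset$. Moreover
\begin{equation}\label{eq:few}
|\mathcal H|\le\mathfrak c .
\end{equation}
Indeed, an open subgroup $H$ is also closed, and $H\cap R$ is dense in $H$. So $H$ is the closure of $H\cap R$, and $h$ is determined by its restriction to $H\cap R$. There are at most $\mathfrak c$ subsets of the countable set $R$ and at most $\mathfrak c^{\aleph_0}=\mathfrak c$ maps from such a subset to $\hat R$.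

For injective $h$ the argument of Section~\ref{sec:idea} started from the fact that $h$ takes too many values to stay in a small field. Elements of $\mathcal H$ need not be injective, but they still take many values.

\begin{lemma}\label{lem:tree}
Let $h\in\mathcal H$ have domain $H$. Then $|h(H)|=\mathfrak c$; in particular $|H|=\mathfrak c$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:size} only $|h(H)|\ge\mathfrak c$ requires proof. We imitate the binary tree in that lemma, with elements on which $h$ is nontrivial but tends to $1$ quickly.

Choose recursively $z_n\in H\cap C_n$ such that $a_n=h(z_n)-1$ satisfies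
\[
0<|a_0|<1/t_0,\qquad 0<|a_{n+1}|\le a_n^2 .
\]
This is possible: by continuity of $h$ at $0$ and since the $C_m$ form a base, there is $m\ge n+1$ with $C_m\subseteq H$ and $|h(z)-1|\le a_n^2$ for $z\in C_m$; as $h$ is not trivial on the open subgroup $C_m$, some $z_{n+1}\in C_m$ has $h(z_{n+1})\ne1$. The choice of $z_0$ is the same with a bound below $1/t_0$. All $a_n$ are infinitesimal, and $|a_j|\le a_n^2$ for $j>n$.

Consider
\[
D_n=\{1+a: a\in\hat R,\ |a|\le m\,a_n^2\text{ for some }m\in\mathbb N\}.
\]
This is a subgroup of $\hat R^{>0}$, as one sees from $(1+a)(1+b)=1+a+b+ab$, $(1+a)^{-1}=1-a/(1+a)$ and the fact that $a,b$ are infinitesimal. It contains an interval about $1$, so it is open and hence closed. We have $h(z_j)\in D_n$ for $j>n$, but $h(z_n)=1+a_n\notin D_n$, since $m|a_n|<1$ and hence $ma_n^2<|a_n|$ for all $m\in\mathbb N$.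

For $\varepsilon\in\{0,1\}^{\mathbb N}$ the series $x_\varepsilon=\sum_n\varepsilon_nz_n$ converges, since its segments from index $n$ on lie in $C_n$, and $x_\varepsilon\in H$ because $H$ is closed. If $\varepsilon,\varepsilon'$ first differ at $n$, then by continuity
\[
\frac{h(x_\varepsilon)}{h(x_{\varepsilon'})}=h(z_n)^{\pm1}\cdot u,\qquad u=\lim_{m\to\infty}\prod_{n<j\le m}h(z_j)^{\varepsilon_j-\varepsilon_j'}\in D_n .
\]
As $h(z_n)\notin D_n$, the quotient is not $1$. So the $h(x_\varepsilon)$ are $\mathfrak c$ distinct values.
\end{proof}

\begin{proposition}\label{prop:escape}
Let $h\in\mathcal H$ have domain $H$, and let $L$ be a real closed field with $R\subseteq L\subseteq\hat R$ and $|L|<\mathfrak c$. Then there is $x\in H\setminus L$ with $h(x)\notin L\langle x\rangle$.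
\end{proposition}

\begin{proof}
The set $L\cup h(H\cap L)$ has fewer than $\mathfrak c$ elements. By Lemma~\ref{lem:tree} there is $x\in H$ with $h(x)\notin L\cup h(H\cap L)$; then $x\notin L$ and $h(x)\notin L$. Since $|L\langle x\rangle|<\mathfrak c=|H|$, there is $y\in H\setminus L\langle x\rangle$. By (F2), applied to $L$ and to $L\langle x\rangle$, the elements $x$ and $y$ are algebraically independent over $L$, and so $x,y,x+y\in H\setminus L$.

If none of $x,y,x+y$ had the required property, we would have $h(x)\in L\langle x\rangle$, $h(y)\in L\langle y\rangle$ and $h(x)h(y)=h(x+y)\in L\langle x+y\rangle$. By Lemma~\ref{lem:alg}, $h(x)\in L$, a contradiction.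
\end{proof}

\section{The construction}\label{sec:construction}

We build a field $K$ as the union of an increasing chain. Along with it we build an increasing chain of sets $F$ of forbidden elements. To adjoin a new element without violating earlier promises, it suffices to choose it transcendental over the field generated by the current field \emph{and} the forbidden elements:
\begin{enumerate}
\item[(F5)] Let $P\subseteq\hat R$ be a real closed subfield, $F\subseteq\hat R$ with $P\cap F=\emptyset$, and $t\in\hat R\setminus P\langle F\rangle$. Then $P\langle t\rangle\cap F=\emptyset$.
\end{enumerate}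
For if $f\in P\langle t\rangle\cap F$, then $f\notin P$, so $t\in P\langle f\rangle\subseteq P\langle F\rangle$ by exchange (F3).

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{The recursion.} By \eqref{eq:few} and $\mathcal H\neq\emptyset$ we can write $\mathcal H=\{h_\alpha:\alpha<\mathfrak c\}$, possibly with repetitions. Fix this enumeration and a well-ordering of $\hat R$ once and for all. Let $S\subseteq\mathfrak c$; the set $S$ will be coded into the field. We define increasing real closed fields $K_\alpha$ with $R\subseteq K_\alpha\subseteq\hat R$ and increasing sets $F_\alpha\subseteq\hat R$ such that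
\[
K_\alpha\cap F_\alpha=\emptyset,\qquad |K_\alpha|,|F_\alpha|\le|\alpha|+\aleph_0<\mathfrak c .
\]
Start with $K_0=R$ and $F_0=\emptyset$, and take unions at limits. At stage $\alpha$ proceed in two steps.

\emph{Step 1 (defeat $h_\alpha$).} Let $L=K_\alpha\langle F_\alpha\rangle$. By (F1) it is real closed with $|L|<\mathfrak c$. By Proposition~\ref{prop:escape} there is a least $x_\alpha\in\mathrm{dom}(h_\alpha)\setminus L$ with $h_\alpha(x_\alpha)\notin L\langle x_\alpha\rangle$. Put
\[
K'=K_\alpha\langle x_\alpha\rangle,\qquad F'=F_\alpha\cup\{h_\alpha(x_\alpha)\}.
\]
Then $K'\cap F_\alpha=\emptyset$ by (F5), and $h_\alpha(x_\alpha)\notin K'$ because $K'\subseteq L\langle x_\alpha\rangle$. So $K'\cap F'=\emptyset$.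

\emph{Step 2 (code $S$).} Let $t_\alpha$ be the least element of $\hat R\setminus K'\langle F'\rangle$; it exists since $|K'\langle F'\rangle|<\mathfrak c=|\hat R|$. If $\alpha\in S$, put $K_{\alpha+1}=K'\langle t_\alpha\rangle$ and $F_{\alpha+1}=F'$; these are disjoint by (F5). If $\alpha\notin S$, put $K_{\alpha+1}=K'$ and $F_{\alpha+1}=F'\cup\{t_\alpha\}$; these are disjoint since $t_\alpha\notin K'$.

Let $K_S=\bigcup_{\alpha<\mathfrak c}K_\alpha$. It is real closed, and it has integer part $Z$ by Lemma~\ref{lem:between}(a). It is disjoint from every $F_\alpha$: an element of $K_\beta\cap F_\alpha$ would lie in $K_\gamma\cap F_\gamma$ for $\gamma=\max(\alpha,\beta)$.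

\emph{Homomorphisms on $K_S$.} Suppose that $h_0:H_0\to K_S^{>0}$ is a continuous homomorphism on an open subgroup $H_0$ of $K_S$ that is not trivial on any open subgroup. By Lemma~\ref{lem:ext}, $h_0$ is the restriction to $H_0$ of some $h_\alpha$ with $\mathrm{dom}(h_\alpha)\cap K_S=H_0$. Now $x_\alpha\in\mathrm{dom}(h_\alpha)\cap K_S=H_0$, so $h_\alpha(x_\alpha)=h_0(x_\alpha)\in K_S$. But $h_\alpha(x_\alpha)\in F_{\alpha+1}$, a contradiction. So $K_S$ has the property stated in the theorem.

\emph{Counting.} Let $S\ne S'$, and let $\alpha$ be the least element of their symmetric difference. Since all choices were least choices, the two constructions agree up to and including the choice of $t_\alpha$. If $\alpha\in S$ then $t_\alpha\in K_S$; if $\alpha\notin S$ then $t_\alpha$ is forbidden and not in $K_S$; likewise for $S'$. So $t_\alpha$ lies in exactly one of $K_S,K_{S'}$, and the $2^{\mathfrak c}$ fields $K_S$ are distinct as subsets of $\hat R$.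

Let $\varphi:K_S\to K_{S'}$ be a field isomorphism. It preserves the order, because in a real closed field the non-negative elements are the squares. Since $R$ is dense in $K_S$, its image $\varphi(R)$ is dense in $K_{S'}$, which is dense in $\hat R$; so $\varphi(R)$ is dense in $\hat R$. Hence for each $x\in K_S$ the element $\varphi(x)$ is determined by the set of all $\varphi(r)$ with $r\in R$, $r<x$. Thus $\varphi$, and with it $K_{S'}=\varphi(K_S)$, is determined by $S$ and the map $\varphi|_R:R\to\hat R$. There are at most $\mathfrak c$ such maps. So each isomorphism class contains at most $\mathfrak c$ of the $2^{\mathfrak c}$ fields $K_S$, and there are $2^{\mathfrak c}$ classes. There are no more, because by Lemma~\ref{lem:between}(b) every real closed field with integer part $Z$ is isomorphic to a subfield of $\hat R$, and $\hat R$ has $2^{\mathfrak c}$ subsets.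

\emph{No exponential.} Let $K$ be any field as in the theorem. Its ideal $\mathcal M_v$ is a nonzero convex subgroup of $(K,+)$, hence open. The order topologies of the convex sets $\mathcal M_v$ and $1+\mathcal M_v$ are the subspace topologies, so an isomorphism of ordered groups $\mathcal M_v\to1+\mathcal M_v$ would be a continuous homomorphism to $K^{>0}$. Being injective, it would not be trivial on any open subgroup, since open subgroups are nonzero. So there is no such isomorphism, and by Theorem~\ref{thm:criterion}(i) there is no exponential on $K$. There is a left-exponential by Kuhlmann's theorem.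
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $K=K_S$ for any $S$. It has integer part $Z$ and no exponential. Since $x_\alpha\in K_{\alpha+1}\setminus K_\alpha$ for every $\alpha<\mathfrak c$, the elements $x_\alpha$ are distinct; as $K\subseteq\hat R$, it follows that $|K|=\mathfrak c$.
\end{proof}

\begin{remark}
The countability of $Z$ enters the recursion in two ways. It makes $R$ a countable dense subset of every intermediate field, which bounds the number of candidates by $\mathfrak c$. It also makes $\hat R$ a completion by sequences, which provides the binary trees in Lemmas~\ref{lem:size} and~\ref{lem:tree}. Together they ensure that at each of the $\mathfrak c$ stages the field built so far is too small to contain all values of the next candidate.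
\end{remark}

\begin{thebibliography}{9}

\bibitem{OWR}
\emph{Abstract. New striking analogies between H.~Hahn's fields of generalised series with real coefficients, G.~H.~Hardy's field of germs of real valued functions, a\ldots},
\texttt{https://www.mfo.de/document/1651c/OWR\_2016\_60.pdf}, Question~10.

\bibitem{Scott}
D.~Scott, \emph{On completing ordered fields}, 1969.

\bibitem{Shepherdson}
Shepherdson, \emph{A non-standard model for a free variable fragment of number theory}, 1964.

\end{thebibliography}

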